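\title{Ultra-arcs that are not homeomorphic to Fubini ultra-arcs}

\begin{abstract}
An ultra-arc is the fiber over a free ultrafilter $\mathcal D$ of the map $\beta(\omega\times[0,1])\to\beta\omega$, and it is a Fubini ultra-arc if $\mathcal D$ is isomorphic to a Fubini product of two free ultrafilters. Under the Continuum Hypothesis all ultra-arcs are homeomorphic. We show that ZFC, if consistent, does not prove that every ultra-arc is homeomorphic to a Fubini ultra-arc, so that this statement is independent of ZFC. If $\mathfrak d=\omega_1$, every Fubini ultra-arc contains a decreasing $\omega_1$-chain of intervals whose intersection has several points and empty interior. No such chain exists when the indexing ultrafilter has an interpolation property for $\omega_1$-sequences, and we force $\mathfrak d=\omega_1$ together with $2^{\mathfrak c}$ ultrafilters that have this property.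
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $\omega^*$ is the set of free ultrafilters on $\omega$ and $\mathbb I=[0,1]$. Let $X$ be a compact Hausdorff space and let $\pi:\omega\times X\to\omega$ be the projection, with Stone--\v{C}ech extension $\beta\pi:\beta(\omega\times X)\to\beta\omega$. For $\mathcal D\in\omega^*$, the \emph{$\mathcal D$-ultracopower} of $X$ is the fiber $X_{\mathcal D}=(\beta\pi)^{-1}(\mathcal D)$. Over the principal ultrafilter at $n$ the fiber is just $\{n\}\times X$; over a free $\mathcal D$ it is a compact space that plays the role of a limit of the copies $\{n\}\times X$ along $\mathcal D$. An \emph{ultra-arc} is a space homeomorphic to $\mathbb I_{\mathcal D}$ for some $\mathcal D\in\omega^*$, its \emph{indexing ultrafilter}. Equivalently, the ultra-arcs are the spaces homeomorphic to one of the standard subcontinua of the remainder $\beta[0,\infty)\setminus[0,\infty)$ of the half-line; we do not use this description.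

For $R\subseteq\omega\times\omega$ and $i\in\omega$ let $R(i)=\{j:(i,j)\in R\}$. The \emph{Fubini product} of $\mathcal D,\mathcal E\in\omega^*$ is the ultrafilter $\mathcal D\cdot\mathcal E$ on $\omega\times\omega$ consisting of all $R$ with $\{i:R(i)\in\mathcal E\}\in\mathcal D$. It turns iterated limits into single limits: the limit of a bounded real array $c(i,j)$ along $\mathcal D\cdot\mathcal E$ is obtained by taking first the $\mathcal E$-limit in $j$ and then the $\mathcal D$-limit in $i$. A free ultrafilter $\mathcal F$ on $\omega$ is a \emph{Fubini ultrafilter} if some bijection between $\omega$ and $\omega\times\omega$ carries it onto $\mathcal D\cdot\mathcal E$ for some $\mathcal D,\mathcal E\in\omega^*$, and a \emph{Fubini ultra-arc} is an ultra-arc whose indexing ultrafilter is a Fubini ultrafilter.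

Two known facts frame the subject. First, a Fubini ultrafilter is never a weak P-point of $\omega^*$ (a point that is not in the closure of any countable subset of its complement), and in ZFC there are $2^{\mathfrak c}$ weak P-points; so not every free ultrafilter is Fubini. Second, under the Continuum Hypothesis any two ultra-arcs are homeomorphic; so under CH the space $\mathbb I_{\mathcal D}$ does not see whether $\mathcal D$ is Fubini. Bankston \cite{Bankston} asks whether CH is needed for this.

\begin{quote}
\emph{Can it be shown in ZFC that for every $\mathcal D\in\omega^*$ there is a Fubini ultrafilter $\mathcal F$ such that $\mathbb I_{\mathcal D}$ is homeomorphic to $\mathbb I_{\mathcal F}$?}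
\end{quote}

One may well guess that it can: the statement holds under CH, it asks much less than that all ultra-arcs be homeomorphic, and $\mathcal F$ may depend on $\mathcal D$, with $\mathcal D\cdot\mathcal E$ and $\mathcal E\cdot\mathcal D$ as candidates. The answer is nevertheless negative.

\begin{theorem}\label{thm:main}
If ZFC is consistent, then so is ZFC together with ``some ultra-arc is not homeomorphic to any Fubini ultra-arc.'' Hence the statement ``every ultra-arc is homeomorphic to a Fubini ultra-arc'' is independent of ZFC.
\end{theorem}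

The proof has a ZFC half and a forcing half, linked by a property of ultrafilters. If $\mathcal F$ is an ultrafilter on a set $J$, we say that a statement holds for \emph{$\mathcal F$-most} $n$ if the set of $n\in J$ for which it holds belongs to $\mathcal F$. For real-valued functions on $J$ we write $a\le_{\mathcal F}b$, $a<_{\mathcal F}b$, $a=_{\mathcal F}b$ if the relation holds at $\mathcal F$-most $n$.

\begin{definition}\label{def:IP}
An ultrafilter $\mathcal D\in\omega^*$ has the \emph{interpolation property} (IP) if for all $m_\gamma,n_\gamma\in\omega^\omega$ $(\gamma<\omega_1)$ with $m_\gamma\le_{\mathcal D}n_{\gamma'}$ for all $\gamma,\gamma'<\omega_1$ there is $f\in\omega^\omega$ with $m_\gamma\le_{\mathcal D}f\le_{\mathcal D}n_{\gamma'}$ for all $\gamma,\gamma'<\omega_1$.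
\end{definition}

The property does not change if the hypothesis also asks for one $N\in\omega^\omega$ with $n_\gamma\le_{\mathcal D}N$ for all $\gamma$: replace $n_\gamma$ by $\min(n_\gamma,n_0)$ and take $N=n_0$. So (IP) concerns only the bounded intervals of the linear order $\omega^\omega/\mathcal D$. The next example shows that $\omega_1$ is the first length at which interpolation is a restriction.

\begin{example}\label{ex:countable}
Every $\mathcal D\in\omega^*$ interpolates countable families. Let $m_\gamma\le_{\mathcal D}n_{\gamma'}$ for $\gamma,\gamma'<\omega$. The set $B_k$ of all $n\ge k$ with $m_\gamma(n)\le n_{\gamma'}(n)$ for $\gamma,\gamma'\le k$ is in $\mathcal D$. For $n\in B_0$ let $k(n)$ be the largest $k$ with $n\in B_k$, and put $f(n)=\max_{\gamma\le k(n)}m_\gamma(n)$; put $f(n)=0$ for $n\notin B_0$. The sets $B_k$ decrease, and for $n\in B_l$ we have $k(n)\ge l$, so $m_\gamma(n)\le f(n)\le n_{\gamma'}(n)$ for $\gamma,\gamma'\le l$.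
\end{example}

We treat a class of ultrafilters wider than the Fubini products. For $\mathcal D\in\omega^*$ and $\mathcal E_i\in\omega^*$ $(i\in\omega)$, the \emph{sum} $\sum_{\mathcal D}\mathcal E_i$ is the ultrafilter on $\omega\times\omega$ consisting of all $R$ with $\{i:R(i)\in\mathcal E_i\}\in\mathcal D$; for $\mathcal E_i=\mathcal E$ this is $\mathcal D\cdot\mathcal E$. For a free ultrafilter $\mathcal F$ on a countably infinite set $J$, let $\mathbb I_{\mathcal F}$ be the fiber over $\mathcal F$ of $\beta(J\times\mathbb I)\to\beta J$. A bijection $J\to J'$ that carries $\mathcal F$ onto $\mathcal F'$ induces a homeomorphism $\mathbb I_{\mathcal F}\cong\mathbb I_{\mathcal F'}$, so these spaces are ultra-arcs, and the Fubini ultra-arcs are, up to homeomorphism, the spaces $\mathbb I_{\mathcal D\cdot\mathcal E}$.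

Let $\operatorname{cof}(\omega^\omega/\mathcal D)$ be the least size of a family that is cofinal in $(\omega^\omega,\le_{\mathcal D})$, and let $\mathfrak d$ be the least size of a family in $\omega^\omega$ such that every function is bounded, at all but finitely many $n$, by a member of the family. Such a family is cofinal for $\le_{\mathcal D}$. A countable family $\{g_k:k\in\omega\}$ is not, since $g(n)=1+\max_{k\le n}g_k(n)$ exceeds $g_k(n)$ for $n\ge k$. Hence
\begin{equation}\label{eq:cof}
\omega_1\le\operatorname{cof}(\omega^\omega/\mathcal D)\le\mathfrak d\qquad(\mathcal D\in\omega^*).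
\end{equation}

\begin{theorem}[ZFC]\label{thm:A}
If $\mathcal D_0\in\omega^*$ has (IP), then $\mathbb I_{\mathcal D_0}$ is not homeomorphic to $\mathbb I_{\mathcal F}$ for any $\mathcal F=\sum_{\mathcal D}\mathcal E_i$ with $\operatorname{cof}(\omega^\omega/\mathcal D)=\omega_1$. In particular, if $\mathfrak d=\omega_1$, then $\mathbb I_{\mathcal D_0}$ is not homeomorphic to any Fubini ultra-arc.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $V\models\mathrm{GCH}$ and let $\kappa>\omega_1$ be a cardinal with $\kappa^{\omega_1}=\kappa$, for instance $\kappa=\omega_2$. Some forcing extension of $V$ with the same cardinals satisfies $\mathfrak d=\omega_1$, $\mathfrak c=\kappa$, and ``there are $2^{\mathfrak c}$ free ultrafilters on $\omega$ with (IP).''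
\end{theorem}

\begin{theorem}\label{thm:C}
In the model of Theorem~\ref{thm:B} there are $2^{\mathfrak c}$ ultrafilters $\mathcal D_0\in\omega^*$ such that $\mathbb I_{\mathcal D_0}$ is not homeomorphic to $\mathbb I_{\mathcal F}$ for any $\mathcal F\in\omega^*$ that is a limit point of a countable discrete subset of $\omega^*$.
\end{theorem}

Here is the plan. The ultrapower of $\mathbb I$ by $\mathcal F$ sits densely in $\mathbb I_{\mathcal F}$ and cuts it into intervals (Section~\ref{sec:top}). Consider a decreasing $\omega_1$-chain of such intervals whose intersection has more than one point. Under (IP) the intersection has nonempty interior, and this dichotomy can be carried along a homeomorphism (Section~\ref{sec:gaps}). In a sum $\sum_{\mathcal D}\mathcal E_i$ with $\operatorname{cof}(\omega^\omega/\mathcal D)=\omega_1$ some chain has an intersection with several points and empty interior (Section~\ref{sec:sums}). It remains to reconcile $\mathfrak d=\omega_1$, which makes every order $\omega^\omega/\mathcal D$ short at the top, with (IP), which makes the bounded intervals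 of one such order rich. We add many generic functions below ground-model bounds without adding an unbounded function (Section~\ref{sec:forcing}) and use them as interpolants (Section~\ref{sec:IP}). Section~\ref{sec:end} proves Theorems~\ref{thm:main} and~\ref{thm:C}.

\section{Internal points and intervals of an ultra-arc}\label{sec:top}

Fix a countably infinite discrete set $J$, a free ultrafilter $\mathcal F$ on $J$, the space $X=J\times\mathbb I$ and the projection $\pi:X\to J$. Recall that $\beta X$ is a compact Hausdorff space containing $X$ as a dense subspace, to which every continuous map from $X$ into a compact Hausdorff space extends. The points of $\beta J$ are the ultrafilters on $J$, and the closure of $Z\subseteq J$ is the clopen set $\{\mathcal G:Z\in\mathcal G\}$; these sets form a base. Bars denote closure in $\beta X$. Since $X$ is normal,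
\begin{equation}\label{eq:wallman}
\overline{A\cap B}=\overline A\cap\overline B\qquad\text{for closed }A,B\subseteq X.
\end{equation}
Indeed, let $x\in\overline A\cap\overline B$ and suppose that a closed neighborhood $W$ of $x$ in $\beta X$ misses $A\cap B$. Then $x$ lies in the closures of $A\cap W$ and $B\cap W$; but these are disjoint closed subsets of $X$, and a Urysohn function for them extends to $\beta X$ and separates their closures.

The points of $\mathbb I_{\mathcal F}$ are hard to name, but a base for its closed sets is coded by sequences. For a sequence $C=(C_n)_{n\in J}$ of closed subsets of $\mathbb I$, the set $\widehat C=\bigcup_n\{n\}\times C_n$ is closed in $X$; put $C_{\mathcal F}=\mathbb I_{\mathcal F}\cap\overline{\widehat C}$. Unions and intersections of sequences are taken coordinatewise.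

\begin{lemma}\label{lem:calc}
Let $C,C'$ be sequences of closed subsets of $\mathbb I$.
\begin{enumerate}
\item[(a)] If $C_n\subseteq C'_n$ for $\mathcal F$-most $n$, then $C_{\mathcal F}\subseteq C'_{\mathcal F}$.
\item[(b)] $(C\cap C')_{\mathcal F}=C_{\mathcal F}\cap C'_{\mathcal F}$ and $(C\cup C')_{\mathcal F}=C_{\mathcal F}\cup C'_{\mathcal F}$.
\item[(c)] $C_{\mathcal F}\ne\emptyset$ if and only if $C_n\ne\emptyset$ for $\mathcal F$-most $n$.
\item[(d)] If $g:\beta X\to[0,1]$ is continuous, $t\in\mathbb R$ and $C_n=\{s:g(n,s)\le t\}$, then $C_{\mathcal F}$ contains every $x\in\mathbb I_{\mathcal F}$ with $g(x)<t$, and $g\le t$ on $C_{\mathcal F}$. The same holds with all inequalities reversed.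
\item[(e)] If $x\ne y$ in $\mathbb I_{\mathcal F}$, there are $C,C'$ with $x\in C_{\mathcal F}$, $y\in C'_{\mathcal F}$ and $C_n\cap C'_n=\emptyset$ for all $n$. If $K\subseteq\mathbb I_{\mathcal F}$ is closed and $x\in\mathbb I_{\mathcal F}\setminus K$, there is $C$ with $K\subseteq C_{\mathcal F}$ and $x\notin C_{\mathcal F}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $C_n\subseteq C'_n$ for $n\in Z\in\mathcal F$. Then $\widehat C\subseteq\widehat{C'}\cup((J\setminus Z)\times\mathbb I)$, and $\beta\pi$ maps the closure of $(J\setminus Z)\times\mathbb I$ into the closure of $J\setminus Z$, which does not contain $\mathcal F$.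

(b) Use \eqref{eq:wallman}, and the fact that closure commutes with finite unions.

(c) If $C_n=\emptyset$ for $\mathcal F$-most $n$, then $C_{\mathcal F}=\emptyset$ by (a). Otherwise choose $s_n\in C_n$ for $n\in Z\in\mathcal F$. The sets $\overline{\{(n,s_n):n\in Z'\}}$ with $Z'\subseteq Z$, $Z'\in\mathcal F$ have the finite intersection property, hence a common point $x\in\overline{\widehat C}$. The ultrafilter $\beta\pi(x)$ lies in the closure of every such $Z'$, so it contains $\mathcal F$ and equals $\mathcal F$.

(d) If $g(x)<t$, then $x$ lies in the closure of $X\cap\{g<t\}\subseteq\widehat C$, because $\{g<t\}$ is open and $X$ is dense. The second claim is continuity of $g$. For reversed inequalities use $1-g$.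

(e) Take $g$ with $g(x)=0$, $g(y)=1$ and apply (d) to $\{g\le1/3\}$ and $\{g\ge2/3\}$. For the second claim take $g=0$ on $K$, $g(x)=1$, and apply (d) to $\{g\le1/2\}$.
\end{proof}

Let ${}^*\mathbb I_{\mathcal F}$ be the ultrapower $\mathbb I^J/{=_{\mathcal F}}$, linearly ordered by $\le_{\mathcal F}$. We do not distinguish a function from its class, we drop the subscript $\mathcal F$ from inequalities between elements of ${}^*\mathbb I_{\mathcal F}$, and we write $0,1$ for the constant functions. A function with values in $\mathbb I$ at $\mathcal F$-most $n$ determines an element of ${}^*\mathbb I_{\mathcal F}$.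

\begin{lemma}\label{lem:internal}
For $a\in\mathbb I^J$ the set $(\{a(n)\})_{\mathcal F}$ consists of a single point $a_{\mathcal F}$. We have $a_{\mathcal F}\in C_{\mathcal F}$ if and only if $a(n)\in C_n$ for $\mathcal F$-most $n$, and $a_{\mathcal F}=b_{\mathcal F}$ if and only if $a=_{\mathcal F}b$. The points $a_{\mathcal F}$, which we call \emph{internal}, are dense in $\mathbb I_{\mathcal F}$.
\end{lemma}

\begin{proof}
Let $A=(\{a(n)\})_n$. By Lemma~\ref{lem:calc}(b),(c), $A_{\mathcal F}$ is nonempty, and it meets $C_{\mathcal F}$ if and only if $a(n)\in C_n$ for $\mathcal F$-most $n$. Two points of $A_{\mathcal F}$, separated by $C,C'$ as in Lemma~\ref{lem:calc}(e), would give $a(n)\in C_n\cap C'_n=\emptyset$ for some $n$. This proves the first two claims, and the third is the case $C_n=\{b(n)\}$. Let $U$ be open and nonempty. Lemma~\ref{lem:calc}(e) gives $C$ with $\mathbb I_{\mathcal F}\setminus U\subseteq C_{\mathcal F}\ne\mathbb I_{\mathcal F}$. By Lemma~\ref{lem:calc}(a), $C_n\ne\mathbb I$ for $\mathcal F$-most $n$; choosing $a(n)\notin C_n$ for these $n$ gives $a_{\mathcal F}\notin C_{\mathcal F}$,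 so $a_{\mathcal F}\in U$.
\end{proof}

For $a,b\in{}^*\mathbb I_{\mathcal F}$ let $[a,b]_{\mathcal F}=C_{\mathcal F}$ with $C_n=\{s:a(n)\le s\le b(n)\}$, and define the open sets
\[
[0,a)_{\mathcal F}=\mathbb I_{\mathcal F}\setminus[a,1]_{\mathcal F},\qquad (a,1]_{\mathcal F}=\mathbb I_{\mathcal F}\setminus[0,a]_{\mathcal F},\qquad (a,b)_{\mathcal F}=(a,1]_{\mathcal F}\cap[0,b)_{\mathcal F}.
\]
By Lemmas~\ref{lem:calc} and~\ref{lem:internal}, $[a,b]_{\mathcal F}=[a,1]_{\mathcal F}\cap[0,b]_{\mathcal F}$; this set is nonempty if and only if $a\le b$; it contains $c_{\mathcal F}$ if and only if $a\le c\le b$; and it is contained in $[a',b']_{\mathcal F}$ whenever $a'\le a$ and $b\le b'$. The next lemma says that internal points cut $\mathbb I_{\mathcal F}$ in the way that points cut $\mathbb I$.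

\begin{lemma}\label{lem:cut}
Let $a,b\in{}^*\mathbb I_{\mathcal F}$.
\begin{enumerate}
\item[(a)] $[a,b]_{\mathcal F}$ is connected.
\item[(b)] $[0,a]_{\mathcal F}\cup[a,1]_{\mathcal F}=\mathbb I_{\mathcal F}$ and $[0,a]_{\mathcal F}\cap[a,1]_{\mathcal F}=\{a_{\mathcal F}\}$. The sets $[0,a)_{\mathcal F}$ and $(a,1]_{\mathcal F}$ are disjoint, with union $\mathbb I_{\mathcal F}\setminus\{a_{\mathcal F}\}$.
\item[(c)] Let $S\subseteq\mathbb I_{\mathcal F}$ be connected with $a_{\mathcal F}\notin S$. If $0_{\mathcal F}\in S$, then $S\subseteq[0,a)_{\mathcal F}$. If $1_{\mathcal F}\in S$, then $S\subseteq(a,1]_{\mathcal F}$.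
\item[(d)] If $a<b$, then $\emptyset\ne(a,b)_{\mathcal F}\subseteq[a,b]_{\mathcal F}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose that $[a,b]_{\mathcal F}$ is the disjoint union of nonempty closed sets $K_0,K_1$, and take a continuous $g:\beta X\to[0,1]$ with $g=0$ on $K_0$ and $g=1$ on $K_1$. Let $C_n=\{s:g(n,s)\le1/3\}$ and $C'_n=\{s:g(n,s)\ge2/3\}$. By Lemma~\ref{lem:calc}(d), $C_{\mathcal F}\supseteq K_0$ and $C'_{\mathcal F}\supseteq K_1$ both meet $[a,b]_{\mathcal F}$, so by Lemma~\ref{lem:calc}(b),(c) the interval $[a(n),b(n)]$ meets both $C_n$ and $C'_n$ for $\mathcal F$-most $n$. The intermediate value theorem gives $c(n)\in[a(n),b(n)]$ with $g(n,c(n))=1/2$ for these $n$. Then $c_{\mathcal F}\in[a,b]_{\mathcal F}$, and $c_{\mathcal F}$ lies in $D_{\mathcal F}$ for $D_n=\{s:g(n,s)=1/2\}$, so $g(c_{\mathcal F})=1/2$. But $g$ takes only the values $0$ and $1$ on $[a,b]_{\mathcal F}$.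

(b) The first sentence is Lemma~\ref{lem:calc}(b); the second follows by taking complements.

(c) By (b), $S$ lies in one of the two disjoint open sets $[0,a)_{\mathcal F}$, $(a,1]_{\mathcal F}$. Now $0_{\mathcal F}\in[0,a]_{\mathcal F}$ is not in the second, and $1_{\mathcal F}\in[a,1]_{\mathcal F}$ is not in the first.

(d) The internal point given by $(a+b)/2$ is in neither $[0,a]_{\mathcal F}$ nor $[b,1]_{\mathcal F}$. By (b), $(a,1]_{\mathcal F}\subseteq[a,1]_{\mathcal F}$ and $[0,b)_{\mathcal F}\subseteq[0,b]_{\mathcal F}$.
\end{proof}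

The notion of an internal point is defined from $\mathcal F$, not from the topology of $\mathbb I_{\mathcal F}$, so a homeomorphism is under no evident obligation to preserve it. The two endpoints, however, are topologically visible. A \emph{continuum} is a nonempty compact connected Hausdorff space.

\begin{lemma}\label{lem:ends}
The set $\{0_{\mathcal F},1_{\mathcal F}\}$ is the only two-point subset of $\mathbb I_{\mathcal F}$ that is not contained in a proper subcontinuum. Consequently, if $\mathbb I_{\mathcal F_1}\cong\mathbb I_{\mathcal F_2}$, then some homeomorphism sends $0_{\mathcal F_1}$ to $0_{\mathcal F_2}$ and $1_{\mathcal F_1}$ to $1_{\mathcal F_2}$.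
\end{lemma}

\begin{proof}
A subcontinuum containing $0_{\mathcal F}$ and $1_{\mathcal F}$ contains every internal point by Lemma~\ref{lem:cut}(b),(c), so it is everything by density. Now let $x\ne0_{\mathcal F}$, and take $C,C'$ as in Lemma~\ref{lem:calc}(e) with $x\in C_{\mathcal F}$ and $0_{\mathcal F}\in C'_{\mathcal F}$. For $\mathcal F$-most $n$ we have $C_n\ne\emptyset$ and $0\in C'_n$, hence $a(n):=\min C_n>0$. Thus $x\in[a,1]_{\mathcal F}$ with $a>0$. In the same way, with $\max C_n$, every $x\ne1_{\mathcal F}$ lies in some $[0,b]_{\mathcal F}$ with $b<1$. If $x\ne y$ and $\{x,y\}\ne\{0_{\mathcal F},1_{\mathcal F}\}$, then neither point is $0_{\mathcal F}$ or neither is $1_{\mathcal F}$. In the first case both lie in $[a,1]_{\mathcal F}$ for the smaller of their two values $a>0$, a subcontinuum that omits $0_{\mathcal F}$; in the second both lie in some $[0,b]_{\mathcal F}$ with $b<1$.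

So a homeomorphism maps endpoints to endpoints. The map $(n,s)\mapsto(n,1-s)$ commutes with $\pi$, so it extends to a homeomorphism of $\beta X$ that preserves $\mathbb I_{\mathcal F}$ and interchanges $0_{\mathcal F}$ and $1_{\mathcal F}$; compose with it if necessary.
\end{proof}

\section{Thick gaps against interpolation}\label{sec:gaps}

We look for a feature of the order ${}^*\mathbb I_{\mathcal F}$ that the space $\mathbb I_{\mathcal F}$ remembers. Intersections of intervals provide it, because both their size and their interior can be read off from the order.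

\begin{lemma}\label{lem:width}
Let $a_\gamma,b_\gamma\in{}^*\mathbb I_{\mathcal F}$ $(\gamma\in\Gamma\ne\emptyset)$ with $a_\gamma\le b_{\gamma'}$ for all $\gamma,\gamma'$, and let $K=\bigcap_{\gamma,\gamma'}[a_\gamma,b_{\gamma'}]_{\mathcal F}$. Then $K$ has at least two points if and only if there is $\delta>0$ in ${}^*\mathbb I_{\mathcal F}$ with $b_{\gamma'}-a_\gamma\ge\delta$ for all $\gamma,\gamma'$.
\end{lemma}

\begin{proof}
Suppose that $\delta$ exists; we may assume $\delta(n)>0$ for all $n$. Consider two interleaved grids,
\[
A_n=\mathbb I\cap\tfrac{\delta(n)}2\mathbb Z,\qquad A'_n=\mathbb I\cap\bigl(\tfrac{\delta(n)}4+\tfrac{\delta(n)}2\mathbb Z\bigr).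
\]
These finite sets are disjoint, and each meets every closed subinterval of $\mathbb I$ of length at least $\delta(n)$. By Lemma~\ref{lem:calc}(b),(c), $A_{\mathcal F}$ and $A'_{\mathcal F}$ are disjoint and each meets every $[a_\gamma,b_{\gamma'}]_{\mathcal F}$. Since ${}^*\mathbb I_{\mathcal F}$ is linearly ordered, a finite intersection of such intervals is again one of them, given by the largest left and the smallest right endpoint. By compactness both $A_{\mathcal F}$ and $A'_{\mathcal F}$ meet $K$.

Conversely, let $x\ne y$ in $K$, separated by $C,C'$ as in Lemma~\ref{lem:calc}(e). For $\mathcal F$-most $n$ the disjoint compact sets $C_n,C'_n$ are nonempty, and $\delta(n)=\operatorname{dist}(C_n,C'_n)\in(0,1]$. Fix $\gamma,\gamma'$. As $[a_\gamma,b_{\gamma'}]_{\mathcal F}$ meets $C_{\mathcal F}$ in $x$ and $C'_{\mathcal F}$ in $y$, the interval $[a_\gamma(n),b_{\gamma'}(n)]$ meets both $C_n$ and $C'_n$ for $\mathcal F$-most $n$, so its length is at least $\delta(n)$.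
\end{proof}

\begin{definition}\label{def:gap}
An \emph{$\omega_1$-gap} of $\mathcal F$ consists of a strictly increasing sequence $(a_\alpha)_{\alpha<\omega_1}$ and a strictly decreasing sequence $(b_\alpha)_{\alpha<\omega_1}$ in ${}^*\mathbb I_{\mathcal F}$ with $a_\alpha<b_\beta$ for all $\alpha,\beta$, such that no $c\in{}^*\mathbb I_{\mathcal F}$ satisfies $a_\alpha\le c\le b_\alpha$ for all $\alpha$. The gap is \emph{thick} if there is $\delta>0$ in ${}^*\mathbb I_{\mathcal F}$ with $b_\alpha-a_\alpha\ge\delta$ for all $\alpha$.
\end{definition}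

For an $\omega_1$-gap, $K=\bigcap_\alpha[a_\alpha,b_\alpha]_{\mathcal F}$ equals $\bigcap_{\alpha,\beta}[a_\alpha,b_\beta]_{\mathcal F}$ by monotonicity. It contains no internal point, so by density it has empty interior. If the gap is thick, then $b_\beta-a_\alpha\ge b_\mu-a_\mu\ge\delta$ for $\mu=\max(\alpha,\beta)$, and $K$ has at least two points by Lemma~\ref{lem:width}. Property (IP) forbids this combination. The lower bound $\delta$ is what makes (IP) applicable: it provides one mesh $1/k$, fine enough for all the intervals at once, on which the real endpoints can be rounded to integers.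

\begin{lemma}\label{lem:interior}
Let $\mathcal F\in\omega^*$ have (IP), let $a_\gamma,b_\gamma\in{}^*\mathbb I_{\mathcal F}$ $(\gamma<\omega_1)$ with $a_\gamma\le b_{\gamma'}$ for all $\gamma,\gamma'$, and let $L=\bigcap_{\gamma,\gamma'}[a_\gamma,b_{\gamma'}]_{\mathcal F}$. If $L$ has at least two points, then $L$ has nonempty interior in $\mathbb I_{\mathcal F}$.
\end{lemma}

\begin{proof}
Take $\delta$ from Lemma~\ref{lem:width} with $\delta(n)>0$ for all $n$, and integers $k(n)\ge3/\delta(n)$. Put $m_\gamma=\lceil ka_\gamma\rceil$ and $n_\gamma=\max(0,\lfloor kb_\gamma\rfloor-1)$. For fixed $\gamma,\gamma'$ we have $kb_{\gamma'}-ka_\gamma\ge3$ at $\mathcal F$-most $n$, and there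
\[
0\le\lceil ka_\gamma\rceil<ka_\gamma+1\le kb_{\gamma'}-2<\lfloor kb_{\gamma'}\rfloor-1\le k-1.
\]
So $m_\gamma\le_{\mathcal F}n_{\gamma'}=_{\mathcal F}\lfloor kb_{\gamma'}\rfloor-1$. By (IP) there is $f$ with $m_\gamma\le_{\mathcal F}f\le_{\mathcal F}n_{\gamma'}$ for all $\gamma,\gamma'$. As $f\le_{\mathcal F}k-1$, the functions $c=f/k$ and $c'=(f+1)/k$ define elements of ${}^*\mathbb I_{\mathcal F}$, and
\[
a_\gamma\le\lceil ka_\gamma\rceil/k\le c<c'\le\lfloor kb_{\gamma'}\rfloor/k\le b_{\gamma'}.
\]
By Lemma~\ref{lem:cut}(d), $(c,c')_{\mathcal F}$ is a nonempty open subset of $[c,c']_{\mathcal F}\subseteq L$.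
\end{proof}

The preimage of an interval $[a,b]_{\mathcal F_2}$ under a homeomorphism is not known to be an interval with internal endpoints. What we can do is insert the image of an internal point between any two internal points. This is where the strict monotonicity of a gap is used: it leaves room between consecutive terms.

\begin{lemma}\label{lem:transfer}
Let $\varphi:\mathbb I_{\mathcal F_1}\to\mathbb I_{\mathcal F_2}$ be a homeomorphism with $\varphi(0_{\mathcal F_1})=0_{\mathcal F_2}$ and $\varphi(1_{\mathcal F_1})=1_{\mathcal F_2}$. For all $u<v$ in ${}^*\mathbb I_{\mathcal F_2}$ there is $w\in{}^*\mathbb I_{\mathcal F_1}$ with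
\[
[0,u]_{\mathcal F_2}\subseteq\varphi[0,w]_{\mathcal F_1}\subseteq[0,v]_{\mathcal F_2},\qquad
[v,1]_{\mathcal F_2}\subseteq\varphi[w,1]_{\mathcal F_1}\subseteq[u,1]_{\mathcal F_2}.
\]
\end{lemma}

\begin{proof}
The set $(u,v)_{\mathcal F_2}$ is open and nonempty, so by density there is $w$ with $y=\varphi(w_{\mathcal F_1})\in(u,v)_{\mathcal F_2}$. Let $S_0=\varphi[0,w]_{\mathcal F_1}$ and $S_1=\varphi[w,1]_{\mathcal F_1}$. By Lemma~\ref{lem:cut}(a),(b) these sets are connected, cover $\mathbb I_{\mathcal F_2}$ and meet only in $y$; moreover $0_{\mathcal F_2}\in S_0$ and $1_{\mathcal F_2}\in S_1$. If $S_0$ missed $u_{\mathcal F_2}$, Lemma~\ref{lem:cut}(c) would give $y\in S_0\subseteq[0,u)_{\mathcal F_2}$, although $y\in(u,1]_{\mathcal F_2}$. So $u_{\mathcal F_2}\in S_0$. As $u_{\mathcal F_2}\ne y$, the set $S_1$ misses $u_{\mathcal F_2}$, and $S_1\subseteq(u,1]_{\mathcal F_2}$ by Lemma~\ref{lem:cut}(c). If $S_1$ missed $v_{\mathcal F_2}$, then $y\in S_1\subseteq(v,1]_{\mathcal F_2}$, although $y\in[0,v)_{\mathcal F_2}$. So $v_{\mathcal F_2}\in S_1\setminus S_0$ and $S_0\subseteq[0,v)_{\mathcal F_2}$.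 This gives the two right-hand inclusions. Since $S_0$ and $S_1$ cover, $S_0$ contains the complement of $(u,1]_{\mathcal F_2}$, which is $[0,u]_{\mathcal F_2}$, and $S_1$ contains the complement of $[0,v)_{\mathcal F_2}$, which is $[v,1]_{\mathcal F_2}$.
\end{proof}

\begin{proposition}\label{prop:obstruction}
If $\mathcal F_1\in\omega^*$ has (IP) and $\mathcal F_2$ has a thick $\omega_1$-gap, then $\mathbb I_{\mathcal F_1}$ and $\mathbb I_{\mathcal F_2}$ are not homeomorphic.
\end{proposition}

\begin{proof}
Otherwise Lemma~\ref{lem:ends} gives $\varphi$ as in Lemma~\ref{lem:transfer}. Let $(a_\alpha),(b_\alpha)$ be a thick gap of $\mathcal F_2$, so that $K=\bigcap_\alpha[a_\alpha,1]_{\mathcal F_2}\cap\bigcap_\alpha[0,b_\alpha]_{\mathcal F_2}$ has at least two points and empty interior. Lemma~\ref{lem:transfer}, applied to $a_\alpha<a_{\alpha+1}$ and to $b_{\alpha+1}<b_\alpha$, gives $a'_\alpha,b'_\alpha\in{}^*\mathbb I_{\mathcal F_1}$ with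
\[
[a_{\alpha+1},1]_{\mathcal F_2}\subseteq\varphi[a'_\alpha,1]_{\mathcal F_1}\subseteq[a_\alpha,1]_{\mathcal F_2},\qquad
[0,b_{\alpha+1}]_{\mathcal F_2}\subseteq\varphi[0,b'_\alpha]_{\mathcal F_1}\subseteq[0,b_\alpha]_{\mathcal F_2}.
\]
Intersecting over all $\alpha<\omega_1$ yields $\varphi^{-1}(K)=\bigcap_{\gamma,\gamma'}[a'_\gamma,b'_{\gamma'}]_{\mathcal F_1}$. This set is nonempty, so $a'_\gamma\le b'_{\gamma'}$ for all $\gamma,\gamma'$. It has at least two points and empty interior, contrary to Lemma~\ref{lem:interior}.
\end{proof}

\section{Sums of ultrafilters have thick gaps}\label{sec:sums}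

For $\mathcal E\in\omega^*$ and $c\in\mathbb I^\omega$, the limit $\mathcal E\text{-}\lim_jc(j)$ is the unique $t\in\mathbb I$ such that, for each $\varepsilon>0$, $|c(j)-t|<\varepsilon$ for $\mathcal E$-most $j$. It lies in every closed interval that contains $c(j)$ for $\mathcal E$-most $j$. The effect of the inner ultrafilter of a sum is visible already on $\mathbb I$.

\begin{example}\label{ex:monad}
In $\mathbb I$, the intervals $[a_k,b_k]=[\frac12-\frac1{k+2},\frac12+\frac1{k+2}]$ shrink to a point. Regard $a_k,b_k$ as constant functions in ${}^*\mathbb I_{\mathcal E}$ and let $\delta(j)=1/(j+1)$. For each $k$ we have $b_k-a_k\ge\delta(j)$ for all large $j$, so in ${}^*\mathbb I_{\mathcal E}$ the lengths are bounded below by $\delta>0$, and $\bigcap_k[a_k,b_k]_{\mathcal E}$ has more than one point by Lemma~\ref{lem:width}. On the other hand, if $a_k\le_{\mathcal E}c\le_{\mathcal E}b_k$ for all $k$, then $\mathcal E\text{-}\lim_jc(j)$ lies in every $[a_k,b_k]$. So passing to the ultrapower makes every chain of nondegenerate intervals thick, and an element between the endpoints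 upstairs projects to one downstairs.
\end{example}

In $\mathbb I$ every chain of closed intervals has a common point, so the example produces no gap. In a sum the same two observations apply in each column, with ${}^*\mathbb I_{\mathcal D}$ in the role of $\mathbb I$, and this order can have gaps.

\begin{lemma}\label{lem:lift}
If $\mathcal D\in\omega^*$ has an $\omega_1$-gap and $\mathcal E_i\in\omega^*$ $(i\in\omega)$, then $\mathcal F=\sum_{\mathcal D}\mathcal E_i$ has a thick $\omega_1$-gap.
\end{lemma}

\begin{proof}
Let $(a_\alpha),(b_\alpha)$ be an $\omega_1$-gap of $\mathcal D$. Put $\tilde a_\alpha(i,j)=a_\alpha(i)$, $\tilde b_\alpha(i,j)=b_\alpha(i)$ and $\delta(i,j)=1/(j+1)$. If $Z\in\mathcal D$, then $Z\times\omega\in\mathcal F$, so all inequalities among the $a_\alpha,b_\beta$ pass to the $\tilde a_\alpha,\tilde b_\beta$. Fix $\alpha$. For $\mathcal D$-most $i$ we have $b_\alpha(i)-a_\alpha(i)>0$, hence $\tilde b_\alpha(i,j)-\tilde a_\alpha(i,j)\ge\delta(i,j)$ for all but finitely many $j$, and so for $\mathcal E_i$-most $j$ because $\mathcal E_i$ is free. Thus $\tilde b_\alpha-\tilde a_\alpha\ge_{\mathcal F}\delta$.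 Suppose that $\tilde a_\alpha\le_{\mathcal F}c\le_{\mathcal F}\tilde b_\alpha$ for all $\alpha$, and put $c'(i)=\mathcal E_i\text{-}\lim_jc(i,j)$. For each $\alpha$ and $\mathcal D$-most $i$ we have $c(i,j)\in[a_\alpha(i),b_\alpha(i)]$ for $\mathcal E_i$-most $j$, hence $c'(i)\in[a_\alpha(i),b_\alpha(i)]$. So $c'$ fills the gap of $\mathcal D$, a contradiction.
\end{proof}

It remains to find a gap of $\mathcal D$. We use the intervals of Cantor's ternary construction. For $h\in\omega$ let $[0,h]=\{0,\dots,h\}$, and for $t\subseteq[0,h]$ put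
\[
x(t)=\sum_{i\in t}2\cdot3^{-i-1},\qquad I(t,h)=[x(t),\,x(t)+3^{-h-1}].
\]
For $h'\le h$ the identity $\sum_{h'<i\le h}2\cdot3^{-i-1}+3^{-h-1}=3^{-h'-1}$ gives
\begin{equation}\label{eq:nest}
I(t,h)\subseteq I(t\cap[0,h'],h').
\end{equation}
The identity holds for $h'=-1$ as well and shows $I(t,h)\subseteq\mathbb I$. Moreover,
\begin{equation}\label{eq:disj}
I(t,h)\cap I(t',h)=\emptyset\qquad\text{for }t\ne t'\subseteq[0,h].
\end{equation}
To see this let $i$ be the least point of difference, say $i\in t'\setminus t$, and let $t_0=t\cap[0,i]$. By \eqref{eq:nest}, $I(t,h)$ lies to the left of $x(t_0)+3^{-i-1}$, while $x(t')\ge x(t_0)+2\cdot3^{-i-1}$.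

The gap will have the form $[a_\alpha(n),b_\alpha(n)]=I(s_\alpha(n),h_\alpha(n))$, where $(h_\alpha)$ is cofinal in $\omega^\omega/\mathcal D$ and the finite sets $s_\alpha(n)$ end-extend each other modulo $\mathcal D$. A filling element $c$ would determine sets $s(n)\subseteq\omega$, its ternary codes, with $s(n)\cap[0,h_\alpha(n)]=s_\alpha(n)$ for $\mathcal D$-most $n$. The choice $s_\alpha(n)=\emptyset$ is filled by $c=0$, and the choice $s_\alpha(n)=[0,h_\alpha(n)]$ is filled by $c=1$. We exclude both behaviors by requiring that $s_\alpha(n)$ reach up to $h_\alpha(n)$ and yet have at most $n$ elements: then $s(n)$ can be neither bounded nor large.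

\begin{lemma}\label{lem:gap}
If $\operatorname{cof}(\omega^\omega/\mathcal D)=\omega_1$, then $\mathcal D$ has an $\omega_1$-gap.
\end{lemma}

\begin{proof}
Let $\{e_\alpha:\alpha<\omega_1\}$ be cofinal. Countable families are bounded modulo finite sets (see the proof of \eqref{eq:cof}), so by recursion there are $h_\alpha\in\omega^\omega$ with $e_\alpha\le_{\mathcal D}h_\alpha$ and $h_\gamma+2\le_{\mathcal D}h_\alpha$ for $\gamma<\alpha<\omega_1$. The family $(h_\alpha)$ is cofinal.

\emph{The codes.} We construct functions $s_\alpha$ from $\omega$ to the finite subsets of $\omega$ such that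
\begin{enumerate}
\item[(1)] $h_\alpha(n)\in s_\alpha(n)\subseteq[0,h_\alpha(n)]$ for $\mathcal D$-most $n$;
\item[(2)] for each $\gamma<\alpha$: $s_\alpha(n)\cap[0,h_\gamma(n)]=s_\gamma(n)$ for $\mathcal D$-most $n$;
\item[(3)] for each $k\in\omega$: $|s_\alpha(n)|+k\le n$ for $\mathcal D$-most $n$.
\end{enumerate}
Only $k=0$ in (3) is used at the end; the slack lets us add a point at each stage. We omit the argument $n$ in statements that hold for $\mathcal D$-most $n$. Let $s_0=\{h_0\}$ and $s_{\alpha+1}=s_\alpha\cup\{h_{\alpha+1}\}$. As $h_{\alpha+1}>h_\alpha$, (1) holds and $s_{\alpha+1}\cap[0,h_\alpha]=s_\alpha$; intersecting with $[0,h_\gamma]$ gives (2) for $\gamma<\alpha$; and (3) for $s_{\alpha+1}$ and $k$ follows from (3) for $s_\alpha$ and $k+1$.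

Let $\alpha$ be a limit ordinal. It is countable, so there is a cofinal sequence $\gamma_0<\gamma_1<\cdots$ in $\alpha$, and we diagonalize as in Example~\ref{ex:countable}. By (1)--(3) the sets
\[
B_k=\{n\ge k:\ s_{\gamma_k}(n)\cap[0,h_{\gamma_l}(n)]=s_{\gamma_l}(n)\text{ for all }l\le k,\ \ |s_{\gamma_k}(n)|+k\le n\}
\]
are in $\mathcal D$. If $n$ belongs to some $B_k$, let $k(n)\le n$ be the largest such $k$ and $u(n)=s_{\gamma_{k(n)}}(n)$; otherwise let $u(n)=\emptyset$. For $n\in B_l$ we have $k(n)\ge l$ and $n\in B_{k(n)}$, so $u(n)\cap[0,h_{\gamma_l}(n)]=s_{\gamma_l}(n)$ and $|u(n)|+l\le n$. Put $s_\alpha=(u\cap[0,h_\alpha])\cup\{h_\alpha\}$. Then (1) holds by definition, and (3) holds since $|s_\alpha|\le|u|+1$. Given $\gamma<\alpha$, pick $l$ with $\gamma<\gamma_l$. Since $h_\gamma<h_{\gamma_l}<h_\alpha$, we get $s_\alpha\cap[0,h_{\gamma_l}]=u\cap[0,h_{\gamma_l}]=s_{\gamma_l}$ and then $s_\alpha\cap[0,h_\gamma]=s_{\gamma_l}\cap[0,h_\gamma]=s_\gamma$.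

\emph{The sequences.} Let $a_\alpha=x(s_\alpha)$ and $b_\alpha=x(s_\alpha)+3^{-h_\alpha-1}$. For $\gamma<\alpha$, (2) and \eqref{eq:nest} give $a_\gamma\le a_\alpha<b_\alpha\le b_\gamma$; hence $a_\alpha\le a_\mu<b_\mu\le b_\beta$ for $\mu=\max(\alpha,\beta)$. Also $a_\gamma<a_\alpha$, since $s_\gamma\subseteq s_\alpha$ and $h_\alpha\in s_\alpha\setminus s_\gamma$. Finally
\[
b_{\gamma+1}=x(s_\gamma)+2\cdot3^{-h_{\gamma+1}-1}+3^{-h_{\gamma+1}-1}=x(s_\gamma)+3^{-h_{\gamma+1}}\le x(s_\gamma)+3^{-h_\gamma-2}<b_\gamma,
\]
so $b_\alpha\le b_{\gamma+1}<b_\gamma$ for $\gamma<\alpha$.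

\emph{Nothing lies in between.} Suppose $a_\alpha\le_{\mathcal D}c\le_{\mathcal D}b_\alpha$ for all $\alpha$. Let $s(n)$ be the union of all $t$ such that $t\subseteq[0,h]$ and $c(n)\in I(t,h)$ for some $h$. We claim that $c(n)\in I(t,h)$ implies $s(n)\cap[0,h]=t$. The inclusion $\supseteq$ holds by definition. Let $i\le h$, $i\in t'$ and $c(n)\in I(t',h')$. If $h'\le h$, then $c(n)$ lies in $I(t',h')$ and in $I(t\cap[0,h'],h')$, so $t'=t\cap[0,h']$ by \eqref{eq:disj}. If $h'>h$, then $c(n)$ lies in $I(t,h)$ and in $I(t'\cap[0,h],h)$, so $t'\cap[0,h]=t$. In both cases $i\in t$.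

Let $g(n)$ be the least $m$ such that $|s(n)\cap[0,m]|>n$ or all elements of $s(n)$ are smaller than $m$; the first alternative occurs for some $m$ if $s(n)$ is infinite, the second if it is finite. Choose $\alpha$ with $g\le_{\mathcal D}h_\alpha$, and $n$ with $g(n)\le h_\alpha(n)$, $c(n)\in I(s_\alpha(n),h_\alpha(n))$, $h_\alpha(n)\in s_\alpha(n)$ and $|s_\alpha(n)|\le n$. By the claim, $s(n)\cap[0,h_\alpha(n)]=s_\alpha(n)$. So $|s(n)\cap[0,g(n)]|\le n$, and $h_\alpha(n)\ge g(n)$ is an element of $s(n)$. Both alternatives fail for $m=g(n)$, a contradiction.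
\end{proof}

The hypothesis $\operatorname{cof}(\omega^\omega/\mathcal D)=\omega_1$ was used to make $(h_\alpha)$ cofinal in a recursion all of whose limit stages are countable.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemmas~\ref{lem:gap} and~\ref{lem:lift}, $\mathcal F$ has a thick $\omega_1$-gap, and Proposition~\ref{prop:obstruction} applies. If $\mathfrak d=\omega_1$, then $\operatorname{cof}(\omega^\omega/\mathcal D)=\omega_1$ for every $\mathcal D\in\omega^*$ by \eqref{eq:cof}, so the first part covers all $\mathcal D\cdot\mathcal E$.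
\end{proof}

\begin{remark}\label{rem:thin}
The gap of Lemma~\ref{lem:gap} is not thick: given $\delta>0$, choose $g\in\omega^\omega$ with $3^{-g}\le_{\mathcal D}\delta$ and $\alpha$ with $g\le_{\mathcal D}h_\alpha$; then $b_\alpha-a_\alpha=3^{-h_\alpha-1}<\delta$. Thickness cannot be dropped from Proposition~\ref{prop:obstruction}: in the model of Theorem~\ref{thm:B}, an ultrafilter $\mathcal D_0$ with (IP) has an $\omega_1$-gap by \eqref{eq:cof} and Lemma~\ref{lem:gap}, and one may take $\mathcal F_1=\mathcal F_2=\mathcal D_0$.
\end{remark}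

\section{Adding bounded generic functions}\label{sec:forcing}

We need a model with two competing features. To interpolate, we want many new functions $f$ below a ground-model bound $H$, each agreeing infinitely often with any given function below $H$, and several of them simultaneously; as in Example~\ref{ex:countable}, the functions to be matched are finite maxima of the $m_\gamma$. To keep $\mathfrak d=\omega_1$, every new function must be bounded by a ground-model function. We force with partial functions whose undecided part is large in the sense of a fixed ultrafilter.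

Work in $V\models\mathrm{GCH}$ with $\kappa^{\omega_1}=\kappa>\omega_1$. The argument uses GCH only through CH; GCH also makes $\kappa=\omega_2$ eligible, as $\omega_2^{\omega_1}=(2^{\omega_1})^{\omega_1}=\omega_2$. By a theorem of W.~Rudin (1956), CH implies that there is a \emph{P-point} $\mathcal U\in\omega^*$: for every countable $\mathcal A\subseteq\mathcal U$ there is $Y\in\mathcal U$ with $Y\setminus A$ finite for all $A\in\mathcal A$. Let $\mathcal H$ be the set of all $H:\omega\to\omega\setminus\{0\}$ in $V$, so that $|\mathcal H|=\omega_1$, and let $\Omega=\mathcal H\times\kappa$. For $\xi=(H,\eta)\in\Omega$ put $H_\xi=H$.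

\begin{definition}\label{def:P}
The poset $P$ consists of all partial functions $p$ from $\Omega\times\omega$ to $\omega$ such that $p(\xi,n)<H_\xi(n)$ on $\operatorname{dom}p$, the support $\operatorname{supp}p=\{\xi:(\xi,n)\in\operatorname{dom}p\text{ for some }n\}$ is countable, and $X_\xi(p)=\{n:(\xi,n)\notin\operatorname{dom}p\}\in\mathcal U$ for every $\xi\in\Omega$. We put $q\le p$ if $q\supseteq p$. For $T\subseteq\Omega$ let $P_T=\{p\in P:\operatorname{supp}p\subseteq T\}$ and $p{\restriction}T=p{\restriction}(T\times\omega)$.
\end{definition}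

A subfunction of a condition is a condition. If $p,q\in P$ and $p\cup q$ is a function, then $p\cup q\in P$, as $X_\xi(p\cup q)=X_\xi(p)\cap X_\xi(q)$. Since $\mathcal U$ is free, a condition remains a condition when finitely many values below the bounds $H_\xi$ are added or changed.

Let $G$ be $P$-generic over $V$. By density, $f_\xi(n)=(\bigcup G)(\xi,n)$ defines a total function $f_\xi\in\prod_nH_\xi(n)$, where $H_\xi(n)=\{0,\dots,H_\xi(n)-1\}$. For $T\in V$, $T\subseteq\Omega$, let $G_T=G\cap P_T$. This is a filter on $P_T$, because $G$ is closed under finite unions and subfunctions. It is $P_T$-generic: if $D\in V$ is dense in $P_T$ and $p\in P$, pick $d\in D$ with $d\le p{\restriction}T$; then $p\cup d\le p,d$, so the conditions extending a member of $D$ are dense in $P$. For $S\subseteq T$ we have $G_S=G_T\cap P_S$ and so $V[G_S]\subseteq V[G_T]$.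

We use three textbook facts. Under CH, among $\omega_2$ countable sets there are $\omega_2$ whose pairwise intersections equal one set, the root (the $\Delta$-system lemma). A poset has the $\omega_2$-c.c.\ if its antichains have size at most $\omega_1$; such a poset preserves cardinals $\ge\omega_2$. For $W\in V$, every subset of $W$ in a generic extension is the value $\{w:A_w\cap G\ne\emptyset\}$ of a \emph{nice name}, given by a family $(A_w)_{w\in W}\in V$ of antichains.

\begin{lemma}\label{lem:cc}
The posets $P$ and $P_T$ have the $\omega_2$-c.c., and $|P|=\kappa$.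
\end{lemma}

\begin{proof}
Conditions are countable subsets of $\Omega\times\omega\times\omega$, so $|P|\le\kappa^\omega=\kappa$, and there are $\kappa$ conditions with one-point domain. Among $\omega_2$ conditions, $\omega_2$ have supports forming a $\Delta$-system with a countable root $R$. There are at most $2^\omega=\omega_1$ possible restrictions to $R\times\omega$, so two of these conditions agree there, and their union is a function. If both are in $P_T$, so is the union.
\end{proof}

The next lemma is the heart of this section. One would like to decide $\dot g(0),\dot g(1),\dots$ along a sequence $p_0\ge p_1\ge\cdots$ and take the union, but $\bigcap_iX_\xi(p_i)$ need not be in $\mathcal U$. The remedy is to erase part of the union, along a set in $\mathcal U$. The P-point property provides a set that meets the domain of each $p_i$ in only finitely many places on each coordinate, so we prepare $p_{i+1}$ to survive arbitrary changes on a finite rectangle $\Lambda_i$, at the price of knowing $\dot g{\restriction}(i+1)$ only up to finitely many possibilities. The rectangle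 is fixed before $p_{i+1}$ is chosen, so a finite window remains between $\Lambda_i$ and the region where the erased set avoids $\operatorname{dom}p_{i+1}$. Since $\mathcal U$ is an ultrafilter, the erased set can be chosen to skip every second window.

\begin{lemma}\label{lem:bounding}
Let $p\in P$ force that $\dot g$ is a function from $\omega$ to the ordinals. There are $q\le p$ and a sequence $(W_m)_{m\in\omega}\in V$ of finite sets such that $q\Vdash\dot g(m)\in W_m$ for all $m$.
\end{lemma}

\begin{proof}
We identify $i\in\omega$ with $\{0,\dots,i-1\}$, and for $\Lambda\subseteq\Omega\times\omega$ we write $r-\Lambda$ for the restriction of $r$ to $(\Omega\times\omega)\setminus\Lambda$. Extending $p$, we assume $\operatorname{supp}p\ne\emptyset$.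

\emph{Step 1: the sequence.} We build $p=p_0\ge p_1\ge\cdots$. Once $p_i$ is constructed, enumerate $\operatorname{supp}p_i=\{\xi^i_k:k\in\omega\}$, with repetitions allowed, and let $E_i=\{\xi^l_k:l,k\le i\}$ and $\Lambda_i=E_i\times i$. The sets $E_i$ are finite and increasing, with union $A=\bigcup_i\operatorname{supp}p_i$. Let $\Sigma_i$ be the finite set of all $\sigma:\Lambda_i\to\omega$ with $\sigma(\xi,n)<H_\xi(n)$ and $\sigma\supseteq p{\restriction}\Lambda_i$. For $r\le p$ and $\sigma\in\Sigma_i$, the function $r^\sigma=\sigma\cup(r-\Lambda_i)$ is a condition below $p$. Start with $r=p_i$ and run through $\Sigma_i$. At $\sigma$ choose $u\le r^\sigma$ and $w_{i,\sigma}$ with $u\Vdash\dot g{\restriction}(i+1)=w_{i,\sigma}$, and replace $r$ by $(r{\restriction}\Lambda_i)\cup(u-\Lambda_i)$. This is a condition, it extends the old $r$, and for the new $r$ we have $r^\sigma=u$. Later replacements only enlarge $r^\sigma$. With $p_{i+1}$ the final $r$,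
\begin{equation}\label{eq:decide}
\sigma\cup(p_{i+1}-\Lambda_i)\Vdash\dot g{\restriction}(i+1)=w_{i,\sigma}\qquad(\sigma\in\Sigma_i).
\end{equation}

\emph{Step 2: the set to be erased.} Put $X^i_\xi=X_\xi(p_i)\in\mathcal U$; these sets decrease with $i$. As $\mathcal U$ is a P-point, there is $Y\in\mathcal U$ with $Y\setminus X^i_\xi$ finite for all $i\in\omega$ and $\xi\in A$. Since each $E_i$ is finite, we can choose $i_0<i_1<\cdots$ with
\begin{equation}\label{eq:window}
Y\setminus i_{j+1}\subseteq X_\xi^{i_j+1}\qquad(\xi\in E_{i_j}).
\end{equation}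
The set $Y\setminus i_0\in\mathcal U$ is covered by the windows $[i_j,i_{j+1})$, so for some $\varepsilon\in\{0,1\}$ the set $Z=Y\cap\bigcup\{[i_j,i_{j+1}):j\equiv\varepsilon\bmod2\}$ is in $\mathcal U$. Call $j$ \emph{good} if $j\not\equiv\varepsilon\bmod 2$; then $Z\cap[i_j,i_{j+1})=\emptyset$. For $\xi\in A$ let $j(\xi)$ be the least $j$ with $\xi\in E_{i_j}$, and let $Z_\xi=Z\setminus i_{j(\xi)+1}\in\mathcal U$. By \eqref{eq:window}, $Z_\xi\subseteq X_\xi^{i_{j(\xi)}+1}$.

\emph{Step 3: the condition $q$.} Let $q$ have domain $\{(\xi,n):\xi\in A,\ n\notin Z_\xi\}$, with $q(\xi,n)=(\bigcup_ip_i)(\xi,n)$ where this is defined and $q(\xi,n)=0$ otherwise. Then $X_\xi(q)=Z_\xi$ for $\xi\in A$, so $q\in P$; and $q\supseteq p_0$ because $Z_\xi\subseteq X^0_\xi$. We claim that $q\supseteq p_{i+1}-\Lambda_i$ whenever $j$ is good and $i=i_j$. Let $(\xi,n)\in\operatorname{dom}p_{i+1}\setminus\Lambda_i$. Then $\xi\in A$ and $n\notin X^{i+1}_\xi$, and we must show $n\notin Z_\xi$. If $\xi\notin E_i$, then $j(\xi)>j$, so $Z_\xi\subseteq X_\xi^{i_{j(\xi)}+1}\subseteq X^{i+1}_\xi$, which does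 not contain $n$. If $\xi\in E_i$, then $n\ge i_j$. Were $n\in Z_\xi\subseteq Z$, we would have $n\ge i_{j+1}$ since $j$ is good, and then $n\in X_\xi^{i+1}$ by \eqref{eq:window}, which is false.

\emph{Step 4: the sets $W_m$.} Given $m$, let $j$ be the least good number with $i=i_j\ge m$, and let $W_m=\{w_{i,\sigma}(m):\sigma\in\Sigma_i\}$. Every $r\le q$ has a finite extension $r'$ whose domain contains $\Lambda_i$. Then $\sigma=r'{\restriction}\Lambda_i$ is in $\Sigma_i$ because $r'\le p$, and $r'\supseteq\sigma\cup(p_{i+1}-\Lambda_i)$ by Step~3. By \eqref{eq:decide}, $r'\Vdash\dot g(m)\in W_m$. Such $r'$ are dense below $q$, so $q\Vdash\dot g(m)\in W_m$.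
\end{proof}

\begin{proposition}\label{prop:model}
The models $V$ and $V[G]$ have the same cardinals. In $V[G]$, every $N\in\omega^\omega$ satisfies $N(n)<H(n)$ for some $H\in\mathcal H$ and all $n$; moreover $\mathfrak d=\omega_1$, $\mathfrak c=2^{\omega_1}=\kappa$ and $\operatorname{cf}\kappa>\omega_1$.
\end{proposition}

\begin{proof}
Let $g\in V[G]$ map $\omega$ to the ordinals. By Lemma~\ref{lem:bounding} and density below a condition in $G$, there is $(W_m)_m\in V$ with $g(m)\in W_m$ finite. The range of $g$ lies in $\bigcup_mW_m$, which is countable in $V$, so $\omega_1$ is preserved; larger cardinals are preserved by Lemma~\ref{lem:cc}. If $g\in\omega^\omega$, then $H(m)=1+\max(W_m\cap\omega)$ is in $\mathcal H$ and exceeds $g$ everywhere. Thus $\mathfrak d\le|\mathcal H|=\omega_1$, with equality by \eqref{eq:cof}. If $\xi\ne\xi'$ and $H_\xi=H_{\xi'}$ is the constant $2$, then any $p$ can be extended by the values $0$ at $(\xi,n)$ and $1$ at $(\xi',n)$ for some $n\in X_\xi(p)\cap X_{\xi'}(p)$; so $f_\xi\ne f_{\xi'}$, and $\mathfrak c\ge\kappa$. In $V$ there are at most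 $\kappa^{\omega_1}=\kappa$ antichains and so at most $\kappa^{\omega_1}=\kappa$ nice names for subsets of $\omega_1$; hence $2^{\omega_1}\le\kappa$ in $V[G]$. By K\"onig's theorem, $\operatorname{cf}(2^{\omega_1})>\omega_1$.
\end{proof}

\begin{lemma}\label{lem:support}
Let $T\in V$, $T\subseteq\Omega$, and let $x\in V[G_T]$ be an element of $\omega^\omega$ or a function from $\omega_1$ to $\omega^\omega$. Then $x\in V[G_S]$ for some $S\in V$ with $S\subseteq T$ and $|S|\le\omega_1$.
\end{lemma}

\begin{proof}
View $x$ as a subset of $W=\omega\times\omega$ or $W=\omega_1\times\omega\times\omega$, and take a nice $P_T$-name $(A_w)_{w\in W}$ for it. By Lemma~\ref{lem:cc} it involves at most $\omega_1$ conditions; let $S$ be the union of their supports. Then $A_w\subseteq P_S$ and $A_w\cap G_T=A_w\cap G_S$, so $x=\{w:A_w\cap G_S\ne\emptyset\}\in V[G_S]$.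
\end{proof}

We turn to simultaneous matching. The functions $a_i$ to be matched lie in $V[G]$ and may depend on the generic functions that match other $a_j$. Some restriction is necessary: if $H_{\xi_1}=H_{\xi_2}$ is the constant $2$, then no $n$ satisfies both $f_{\xi_1}(n)=f_{\xi_2}(n)$ and $f_{\xi_2}(n)=1-f_{\xi_1}(n)$. The trouble is the circular dependence, and the definition below rules it out by letting $a_i$ depend on $f_{\xi_j}$ only for $j<i$.

\begin{definition}\label{def:adm}
In $V[G]$, an \emph{admissible system} is a finite sequence $\mathbf s=(\xi_i,T_i,a_i)_{1\le i\le k}$, $k\ge0$, with distinct $\xi_i\in\Omega$, with $T_i\in V$ and $T_i\subseteq\Omega\setminus\{\xi_i,\xi_{i+1},\dots,\xi_k\}$, and with $a_i\in V[G_{T_i}]\cap\prod_nH_{\xi_i}(n)$. Its \emph{match set} is $M(\mathbf s)=\{n:f_{\xi_i}(n)=a_i(n)\text{ for }1\le i\le k\}$, and its \emph{domain} is $\{\xi_1,\dots,\xi_k\}\cup\bigcup_iT_i$. The system is \emph{off $R$}, for $R\subseteq\Omega$, if $\xi_i\notin R$ for all $i$.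
\end{definition}

\begin{lemma}\label{lem:match}
The match set of every admissible system is infinite.
\end{lemma}

\begin{proof}
Let $\dot a_i$ be a $P_{T_i}$-name for $a_i$ and let $r_i\in G_{T_i}$ force $\dot a_i\in\prod_nH_{\xi_i}(n)$ in $P_{T_i}$. Then $p_*=\bigcup_ir_i\in G$. Work in $V$, and let $p\le p_*$ and $m\in\omega$. Pick $n\ge m$ in $\bigcap_iX_{\xi_i}(p)\in\mathcal U$. We define $p=p^0\ge p^1\ge\dots\ge p^k$ so that $p^i$ is undefined at $(\xi_j,n)$ for $j>i$. Given $p^{i-1}$, choose $d_i\le p^{i-1}{\restriction}T_i$ in $P_{T_i}$ and $v_i$ with $d_i\Vdash\dot a_i(n)=v_i$; as $d_i\le r_i$, we have $v_i<H_{\xi_i}(n)$. The function $p^{i-1}\cup d_i$ is a condition, and it is undefined at $(\xi_j,n)$ for $j\ge i$ because these $\xi_j$ are not in $T_i$. Let $p^i$ be its extension by the value $v_i$ at $(\xi_i,n)$. If $p^k\in G$, then $d_i\in G_{T_i}$, so $a_i(n)=v_i=f_{\xi_i}(n)$ for all $i$. Conditions of the form $p^k$ are dense below $p_*$, so the match set contains some $n\ge m$, for every $m$.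
\end{proof}

\begin{remark}\label{rem:whyU}
Both properties demanded of the undecided sets $X_\xi(p)$ are needed in some form. If they were required to be cofinite, then for $H_\xi=2$ the function $g(m)=\min\{n\ge m:f_\xi(n)=1\}$ would not be bounded by any $H\in\mathcal H$: extend a condition by zeros on $[m,H(m)]$ for a large $m$. If they were only required to be infinite, Lemma~\ref{lem:match} would fail: for $H_{\xi_1}=H_{\xi_2}=2$, a condition with value $0$ at $(\xi_1,n)$ for odd $n$ and at $(\xi_2,n)$ for even $n$ leaves no $n$ with $f_{\xi_1}(n)=f_{\xi_2}(n)=1$.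
\end{remark}

\section{Ultrafilters with the interpolation property}\label{sec:IP}

Work in $V[G]$. We build an ultrafilter in $\kappa$ steps and solve each interpolation problem with an unused generic function $f_\xi$. For this the filter built so far must say nothing about the unused coordinates, not even jointly. The following notion records this, with $R$ the set of used coordinates.

\begin{definition}\label{def:free}
Let $R\subseteq\Omega$. A filter $\mathcal F$ on $\omega$ is \emph{$R$-free} if $B\cap M(\mathbf s)\ne\emptyset$ for all $B\in\mathcal F$ and all admissible systems $\mathbf s$ off $R$.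
\end{definition}

The empty system has match set $\omega$, so an $R$-free filter is proper. By Lemma~\ref{lem:match} the cofinite filter is $\emptyset$-free. All extensions of filters below are instances of one principle.

\begin{lemma}\label{lem:extend}
Let $\mathcal F$ be $R$-free, $R\subseteq R'\subseteq\Omega$, and $\mathcal A\subseteq\mathcal P(\omega)$. Suppose that for every finite $\mathcal A_0\subseteq\mathcal A$ there are $B_1\in\mathcal F$ and an admissible system $\mathbf s$ off $R$, with domain contained in $R'$, such that $B_1\cap M(\mathbf s)\subseteq A$ for all $A\in\mathcal A_0$. Then the filter generated by $\mathcal F\cup\mathcal A$ is $R'$-free.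
\end{lemma}

\begin{proof}
A member of the generated filter contains $B\cap\bigcap\mathcal A_0$ for some $B\in\mathcal F$ and finite $\mathcal A_0\subseteq\mathcal A$. Take $B_1$ and $\mathbf s=(\xi_i,T_i,a_i)_{i\le k}$ for $\mathcal A_0$, and let $\mathbf t=(\zeta_j,T'_j,b_j)_{j\le l}$ be admissible and off $R'$. No $\zeta_j$ is in the domain of $\mathbf s$. Hence $\mathbf s$ followed by $\mathbf t$ is admissible: the $\xi_i,\zeta_j$ are distinct, $T_i$ omits $\xi_i,\dots,\xi_k$ and all $\zeta_j$, and $T'_j$ omits $\zeta_j,\dots,\zeta_l$, while it is allowed to contain the earlier $\xi_i$. The concatenation is off $R$ and has match set $M(\mathbf s)\cap M(\mathbf t)$. So $B\cap B_1\cap M(\mathbf s)\cap M(\mathbf t)\ne\emptyset$, and this set is contained in $B\cap\bigcap\mathcal A_0\cap M(\mathbf t)$.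
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Proposition~\ref{prop:model} it remains to find $2^\kappa$ ultrafilters with (IP) in $V[G]$. Enumerate $\mathcal P(\omega)=\{C_\alpha:\alpha<\kappa\}$. A \emph{task} is a pair $(\vec m,\vec n)$ of $\omega_1$-sequences in $\omega^\omega$; there are $2^{\omega_1}=\kappa$ tasks. Using a bijection between $\kappa$ and $\kappa\times\kappa$, list them as $(t_\alpha)_{\alpha<\kappa}$ so that each occurs $\kappa$ times, hence cofinally often. Fix $\epsilon\in2^\kappa$. We construct increasing filters $\mathcal F_\alpha$ and increasing sets $R_\alpha\subseteq\Omega$ $(\alpha<\kappa)$ such that $\mathcal F_\alpha$ is $R_\alpha$-free and $|R_\alpha|\le\omega_1+|\alpha|<\kappa$. All choices are made by one fixed well-ordering, so that $(\mathcal F_\alpha,R_\alpha)$ depends only on $\epsilon{\restriction}\alpha$. Since $|\{H\}\times\kappa|=\kappa$, outside any set of size less than $\kappa$ there is $\xi$ with $H_\xi=H$, for every $H\in\mathcal H$.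

Let $\mathcal F_0$ be the cofinite filter and $R_0=\emptyset$. At a limit $\alpha$ take unions: a set $B\in\mathcal F_\alpha$ lies in some $\mathcal F_\beta$ with $\beta<\alpha$, and a system off $R_\alpha$ is off $R_\beta$, so freeness persists. The step from $\alpha$ to $\alpha+1$ consists of three moves, each of which adds at most $\omega_1$ points to $R$. In each move $(\mathcal F,R)$ is the current pair, and it is replaced by the filter generated by $\mathcal F\cup\mathcal A$ and by $R'$.

\emph{(i) Splitting.} Choose $\xi\notin R$ with $H_\xi$ the constant $2$. Let $\mathbf s=(\xi,\emptyset,a)$ with $a$ the constant $\epsilon(\alpha)$, and let $\mathcal A=\{M(\mathbf s)\}$ and $R'=R\cup\{\xi\}$. Lemma~\ref{lem:extend} applies with $B_1=\omega$.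

\emph{(ii) Deciding $C_\alpha$.} If the filter generated by $\mathcal F\cup\{C_\alpha\}$ is $R$-free, let $\mathcal A=\{C_\alpha\}$ and $R'=R$. Otherwise there are $B\in\mathcal F$ and an admissible $\mathbf s=(\xi_i,T_i,a_i)_{i\le k}$ off $R$ with $B\cap C_\alpha\cap M(\mathbf s)=\emptyset$. By Lemma~\ref{lem:support} we may shrink each $T_i$ to a set of size at most $\omega_1$; the system stays admissible and its match set is unchanged. Let $\mathcal A=\{M(\mathbf s)\}$ and let $R'$ be the union of $R$ and the domain of $\mathbf s$. Lemma~\ref{lem:extend} applies with $B_1=\omega$, and the new filter contains $\omega\setminus C_\alpha\supseteq B\cap M(\mathbf s)$.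

\emph{(iii) The task $t_\alpha=(\vec m,\vec n)$.} Do nothing unless the sets $B_{\gamma\gamma'}=\{n:m_\gamma(n)\le n_{\gamma'}(n)\}$ are in $\mathcal F$ for all $\gamma,\gamma'<\omega_1$. If they are, choose $H\in\mathcal H$ with $n_0<H$ everywhere (Proposition~\ref{prop:model}), $S\in V$ with $S\subseteq\Omega$, $|S|\le\omega_1$ and $\vec m\in V[G_S]$ (Lemma~\ref{lem:support}), and $\xi\notin R\cup S$ with $H_\xi=H$. Let $\mathcal A$ consist of the sets $A_{\gamma\gamma'}=\{n:m_\gamma(n)\le f_\xi(n)\le n_{\gamma'}(n)\}$, and let $R'=R\cup S\cup\{\xi\}$. To apply Lemma~\ref{lem:extend}, let $\Gamma\subseteq\omega_1$ be a finite set that contains $0$ and all indices occurring in $\mathcal A_0$. Put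
\[
a(n)=\min\bigl\{H(n)-1,\ \max_{\gamma\in\Gamma}m_\gamma(n)\bigr\},\qquad B_1=\bigcap_{\gamma,\gamma'\in\Gamma}B_{\gamma\gamma'}\in\mathcal F.
\]
Then $a\in V[G_S]\cap\prod_nH(n)$, so $\mathbf s=(\xi,S,a)$ is admissible, off $R$, with domain in $R'$. For $n\in B_1$ we have $\max_{\gamma\in\Gamma}m_\gamma(n)\le n_0(n)\le H(n)-1$, so $a(n)=\max_{\gamma\in\Gamma}m_\gamma(n)\le n_{\gamma'}(n)$ for $\gamma'\in\Gamma$. Hence $B_1\cap M(\mathbf s)\subseteq A_{\gamma\gamma'}$ for all $\gamma,\gamma'\in\Gamma$.

Let $\mathcal D_\epsilon=\bigcup_{\alpha<\kappa}\mathcal F_\alpha$. It is a proper filter containing the cofinite sets, and an ultrafilter by (ii). Let $(\vec m,\vec n)$ satisfy $m_\gamma\le_{\mathcal D_\epsilon}n_{\gamma'}$ for all $\gamma,\gamma'$. Since $\operatorname{cf}\kappa>\omega_1$, the $\omega_1$ sets $B_{\gamma\gamma'}$ all lie in one $\mathcal F_\beta$. At a stage $\alpha\ge\beta$ with $t_\alpha=(\vec m,\vec n)$, move (iii) is carried out, and $f=f_\xi$ interpolates. So $\mathcal D_\epsilon$ has (IP). If $\epsilon\ne\epsilon'$ first differ at $\alpha$, the two constructions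 have the same $\mathcal F_\alpha$, $R_\alpha$ and the same $\xi$ in move (i), where they add the disjoint sets $\{n:f_\xi(n)=0\}$ and $\{n:f_\xi(n)=1\}$. So $\mathcal D_\epsilon\ne\mathcal D_{\epsilon'}$, and there are $2^\kappa=2^{\mathfrak c}$ free ultrafilters with (IP).
\end{proof}

\section{Independence, and limits of discrete sets}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If ZFC is consistent, so is ZFC${}+{}$GCH, and hence, by Theorem~\ref{thm:B} with $\kappa=\omega_2$, so is ZFC together with ``$\mathfrak d=\omega_1$ and some $\mathcal D_0\in\omega^*$ has (IP).'' In this theory, Theorem~\ref{thm:A} shows that $\mathbb I_{\mathcal D_0}$ is not homeomorphic to any Fubini ultra-arc. Under CH any two ultra-arcs are homeomorphic, by the fact quoted in Section~\ref{sec:intro}, so every ultra-arc is homeomorphic to a Fubini ultra-arc.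
\end{proof}

The same two statements show that under CH no free ultrafilter has (IP): CH gives $\mathfrak d=\omega_1$, so Theorem~\ref{thm:A} would produce two ultra-arcs that are not homeomorphic.

For Theorem~\ref{thm:C} we describe sums topologically. In $\omega^*$ the sets $A^*=\{\mathcal G\in\omega^*:A\in\mathcal G\}$ form a base. A point is a \emph{limit point} of $Q$ if each of its neighborhoods contains a point of $Q$ other than itself; as $\omega^*$ is Hausdorff, each neighborhood then contains infinitely many points of $Q$. Every sum $\sum_{\mathcal D}\mathcal E_i$ is a limit point of a countable discrete set: the ultrafilters $\{R:R(i)\in\mathcal E_i\}$ are isolated from each other by the columns $\{i\}\times\omega$, and each member of the sum belongs to $\mathcal D$-most of them. So Theorem~\ref{thm:C} covers all Fubini ultrafilters. We need the converse.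

\begin{lemma}\label{lem:discrete}
If $\mathcal F\in\omega^*$ is a limit point of a countable discrete set $Q\subseteq\omega^*$, then some bijection $\omega\to\omega\times\omega$ carries $\mathcal F$ onto a sum $\sum_{\mathcal D}\mathcal E'_i$ with $\mathcal D,\mathcal E'_i\in\omega^*$.
\end{lemma}

\begin{proof}
The set $Q$ is infinite; list it without repetition as $\{\mathcal E_i:i\in\omega\}$. By discreteness choose $B_i\in\mathcal E_i$ with $B_i\notin\mathcal E_k$ for $k\ne i$, and let $A_i=B_i\setminus\bigcup_{l<i}B_l\in\mathcal E_i$. These sets are pairwise disjoint. After adding $\omega\setminus\bigcup_iA_i$ to $A_0$ they partition $\omega$, and they are infinite since the $\mathcal E_i$ are free. For $Z\subseteq\omega$ let $A_Z=\bigcup_{i\in Z}A_i$; note that $A_Z\in\mathcal E_k$ if and only if $k\in Z$. The family $\mathcal D=\{Z:A_Z\in\mathcal F\}$ is an ultrafilter. It is free, because $A_i\in\mathcal F$ would make $A_i^*$ a neighborhood of $\mathcal F$ containing only one point of $Q$.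

We claim that $B\in\mathcal F$ if and only if $Z_B=\{i:B\in\mathcal E_i\}\in\mathcal D$. Suppose $Z_B\in\mathcal D$ and $B\notin\mathcal F$. Then $Y=A_{Z_B}\setminus B\in\mathcal F$, so the neighborhood $Y^*$ of $\mathcal F$ contains some $\mathcal E_k$. From $A_{Z_B}\in\mathcal E_k$ we get $k\in Z_B$, so $\mathcal E_k$ contains the disjoint sets $B$ and $Y$, which is impossible. If $Z_B\notin\mathcal D$, then $Z_{\omega\setminus B}=\omega\setminus Z_B\in\mathcal D$, so $\omega\setminus B\in\mathcal F$ and $B\notin\mathcal F$.

Let $\psi:\omega\to\omega\times\omega$ be a bijection with $\psi(A_i)=\{i\}\times\omega$, and let $\mathcal E'_i=\{E\subseteq\omega:\psi^{-1}(\{i\}\times E)\in\mathcal E_i\}$, a free ultrafilter since $A_i\in\mathcal E_i$. For $R\subseteq\omega\times\omega$ we have $\psi^{-1}(R)\in\mathcal E_i$ if and only if $\psi^{-1}(R)\cap A_i\in\mathcal E_i$, that is, $R(i)\in\mathcal E'_i$. By the claim, $\psi^{-1}(R)\in\mathcal F$ if and only if $R\in\sum_{\mathcal D}\mathcal E'_i$.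
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $\mathcal D_0$ be any of the $2^{\mathfrak c}$ ultrafilters with (IP), and let $\mathcal F$ be a limit point of a countable discrete subset of $\omega^*$. By Lemma~\ref{lem:discrete}, $\mathbb I_{\mathcal F}$ is homeomorphic to the ultra-arc of a sum $\sum_{\mathcal D}\mathcal E'_i$. Since $\mathfrak d=\omega_1$, we have $\operatorname{cof}(\omega^\omega/\mathcal D)=\omega_1$ by \eqref{eq:cof}, and the first part of Theorem~\ref{thm:A} applies.
\end{proof}

\begin{remark}\label{rem:scope}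
We do not claim that the statement ``every ultra-arc is homeomorphic to a Fubini ultra-arc'' fails in every model of $\neg$CH. What is proved in ZFC is that it fails if $\mathfrak d=\omega_1$ and some free ultrafilter has (IP), and Theorem~\ref{thm:B} shows that this hypothesis is consistent with $\mathfrak c=\kappa$ for every $\kappa$ as specified there.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Bankston}
Paul Bankston,
\texttt{https://epublications.marquette.edu/\allowbreak cgi/\allowbreak viewcontent.cgi?\allowbreak article=1631\&\allowbreak context=mscs\_fac}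

\end{thebibliography}
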